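\title{Minimal pairs for effective dense reducibility}

\begin{abstract}
An effective dense description of a set of natural numbers gives the correct bit of the set at every place outside a set of density $0$ and marks the exceptional places. A set $A$ is effectively densely reducible to $B$ if every such description of $B$ computes one of $A$. We show that this reducibility has minimal pairs. In fact there are continuum many sets of density $0$ any two of which form a minimal pair, and there are minimal pairs computable in $\emptyset'''$. The sets are very sparse and receive their elements in turn. While one of them changes, the other has been frozen long enough for its finite part to predict, computably, where the reductions may decline to answer.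
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, sets are subsets of $\omega=\{0,1,2,\dots\}$ and are identified with their characteristic functions. A set $S$ has \emph{density $0$} if $\limsup_{n}|S\cap[0,n)|/n=0$. Finite sets have density $0$, and so do subsets and finite unions of sets of density $0$.

\begin{definition}
An \emph{effective dense description} of a set $A$, or \emph{description} for short, is a total function $\Delta\colon\omega\to\{0,1,\square\}$ such that $\Delta(n)=A(n)$ whenever $\Delta(n)\neq\square$, and the set $\{n:\Delta(n)=\square\}$ has density $0$. The set $A$ is \emph{effectively densely computable} if it has a computable description. We write $A\leqslant_{\mathrm{ed}}B$ if every description of $B$, used as a Turing oracle, computes some description of $A$.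
\end{definition}

A description responds to every question ``$n\in A$?'', is never wrong, and may say ``I do not know'' on a negligible set of inputs. Since \emph{every} description of $B$ must compute a description of $A$, the relation $A\leqslant_{\mathrm{ed}}B$ says that $A$ can be described from information about $B$ that survives the erasure of any density-$0$ set of bits. The Turing functional may depend on the description of $B$; no uniformity is required. The relation is reflexive and transitive. The constant function $0$ is a computable description of $\emptyset$, so $A\leqslant_{\mathrm{ed}}\emptyset$ holds exactly when $A$ is effectively densely computable, and such an $A$ lies below every set. We write $X>_{\mathrm{ed}}\emptyset$ for $X\not\leqslant_{\mathrm{ed}}\emptyset$.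

Two examples show what is measured. For any $Z$, the set $\{2^n:n\in Z\}$ has the Turing degree of $Z$ and is effectively densely computable: answer $\square$ on the powers of $2$ and $0$ elsewhere. Information stored on a computable set of density $0$ is invisible. On the other hand, let $R(Z)=\{2^n(2i+1):n\in Z,\ i\in\omega\}$. For fixed $n$ the numbers $2^n(2i+1)$ do not form a set of density $0$, so a description of $R(Z)$ gives a definite answer at one of them and thereby decides whether $n\in Z$. Thus every description of $R(Z)$ computes $Z$, and $R(Z)>_{\mathrm{ed}}\emptyset$ for noncomputable $Z$.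

Sets $X,Y$ form a \emph{minimal pair} for $\leqslant_{\mathrm{ed}}$ if $X,Y>_{\mathrm{ed}}\emptyset$ and every $A$ with $A\leqslant_{\mathrm{ed}}X$ and $A\leqslant_{\mathrm{ed}}Y$ satisfies $A\leqslant_{\mathrm{ed}}\emptyset$: each set carries information and they share none. Whether such a pair exists is posed as an open question in \cite{source}. The answer is yes.

\begin{theorem}\label{thm:pair}
There are sets $X,Y$ of density $0$ that form a minimal pair for $\leqslant_{\mathrm{ed}}$.
\end{theorem}

Theorem~\ref{thm:pair} is a special case of the following stronger result. Let $A\leqslant_{\mathrm{ued}}B$ (the \emph{uniform version} of the reducibility) mean that one fixed Turing functional turns every description of $B$ into a description of $A$; minimal pairs for $\leqslant_{\mathrm{ued}}$ are defined as above. As usual, $\leqslant_T$ is Turing reducibility, $\oplus$ is the join of oracles, and $\emptyset',\emptyset'',\emptyset'''$ are the first three Turing jumps of $\emptyset$.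

\begin{theorem}\label{thm:family}
There is a family $(X_f)_{f\in2^\omega}$ of sets of density $0$ such that $X_f,X_g$ form a minimal pair for $\leqslant_{\mathrm{ed}}$ whenever $f\neq g$. Moreover $X_f\leqslant_Tf\oplus\emptyset'''$ uniformly in $f$. So there are $2^{\aleph_0}$ sets, pairwise forming minimal pairs, and there are minimal pairs $X,Y\leqslant_T\emptyset'''$. The same pairs are minimal pairs for $\leqslant_{\mathrm{ued}}$.
\end{theorem}

\subsection*{Where the difficulty lies}
The finite-extension argument for Turing reducibility suggests a positive answer. Suppose that initial segments $\sigma$ of $X$ and $\sigma'$ of $Y$ have been fixed, and let $\Phi,\Psi$ be $\{0,1\}$-valued functionals. If some extensions $\tau$ of $\sigma$ and $\tau'$ of $\sigma'$ give different values $\Phi^\tau(p)\neq\Psi^{\tau'}(p)$, commit to them, and $\Phi^X\neq\Psi^Y$. Otherwise, if $\Phi^X=\Psi^Y=A$, then $A$ is computable: the value $\Phi^\tau(p)$ found for \emph{any} extension $\tau$ of $\sigma$ must agree with $\Psi^Y(p)$, which is $A(p)$.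

For $\leqslant_{\mathrm{ed}}$ the last step breaks. The two sides now compute descriptions of $A$, possibly different ones, and the value that should certify $\Phi^\tau(p)$ may be $\square$, which agrees with everything. At a place $p$ where the true oracles of both sides yield $\square$, all false oracles may yield $0$ while $A(p)=1$. This does occur, and it is a reason to doubt the positive answer: common lower bounds are cheap. For example, if $X$ and $Y$ have density $0$ then $X\cap Y$ lies below both (Lemma~\ref{lem:cover}), and Section~\ref{sec:model} describes a large family of lower bounds of the same kind. To describe $A$ computably we must find a \emph{computable} set of density $0$ outside which one of the two sides does give a certificate. This has to work although neither $X$ nor $Y$ is itself contained in a computable set of density $0$.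

The solution is to make $X$ and $Y$ take turns. A finite set $F$ is a computable object, and one computable set $C$ of density $0$ can absorb the places where \emph{each} finite set $F$ causes the answer $\square$, provided that for each $F$ we start absorbing late enough. If $X$ has been equal to a finite set $F$ for a long stretch, then $C$ handles the $X$-side on a corresponding range of inputs. When a new element enters $X$, there is a delay before the enlarged finite set is absorbed, and during the delay $Y$ stays frozen and takes over.

Section~\ref{sec:covers} contains the facts about density. Section~\ref{sec:model} carries out the plan for an explicit family of reductions. An arbitrary reduction is brought into a comparable form by a category argument (Section~\ref{sec:category}). Section~\ref{sec:merge} builds a computable description from two such reductions, Section~\ref{sec:gaps} shows that long gaps in $X$ and $Y$ supply all hypotheses needed for this, and Section~\ref{sec:construction} builds the sets.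

\section{Covers}\label{sec:covers}

We measure density on the \emph{blocks} $I_n=[2^n,2^{n+1})$, which partition $\omega\setminus\{0\}$.

\begin{lemma}\label{lem:blocks}
A set $S$ has density $0$ if and only if $|S\cap I_n|/2^n\to0$.
\end{lemma}

\begin{proof}
If $S$ has density $0$, use $|S\cap I_n|/2^n\le2\,|S\cap[0,2^{n+1})|/2^{n+1}$. Conversely, let $|S\cap I_i|\le\varepsilon2^i$ for all $i\ge n_0$. If $n\ge n_0$ and $2^n<N\le2^{n+1}$, then
\[|S\cap[0,N)|\le2^{n_0}+\sum_{i=n_0}^n\varepsilon2^i\le2^{n_0}+2\varepsilon2^n\le2^{n_0}+2\varepsilon N,\]
so $\limsup_N|S\cap[0,N)|/N\le2\varepsilon$.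
\end{proof}

A \emph{cover} of $X$ is a set $D\supseteq X$ of density $0$. For sets of density $0$, descriptions and covers carry the same information. This is why we look for a minimal pair among such sets: the oracles to be considered are simply small supersets, inside which $X$ is hidden.

\begin{lemma}\label{lem:cover}
Let $X$ have density $0$.
\begin{enumerate}
\item[(a)] Every description of $X$ computes a cover of $X$, and every cover of $X$ computes a description of $X$.
\item[(b)] $A\leqslant_{\mathrm{ed}}X$ if and only if every cover of $X$ computes a description of $A$. In particular $A\leqslant_{\mathrm{ed}}X$ for every $A\subseteq X$.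
\item[(c)] $X$ is effectively densely computable if and only if it has a computable cover.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\Delta$ be a description of $X$ and $D=\{n:\Delta(n)\neq0\}$. Then $X\subseteq D$ because $\Delta$ makes no mistakes, and $D\subseteq X\cup\{n:\Delta(n)=\square\}$ has density $0$. Conversely, if $D$ is a cover of $X$, then the function $\Delta_D$ with value $\square$ on $D$ and $0$ off $D$ is a description of $X$ computable from $D$.

(b) If $A\leqslant_{\mathrm{ed}}X$ and $D$ is a cover of $X$, then $D$ computes $\Delta_D$, which computes a description of $A$. The converse follows from the first half of (a). If $A\subseteq X$, a cover of $X$ is a cover of $A$, and (a) applies to $A$.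

(c) Apply (a) to a computable description or a computable cover.
\end{proof}

The next lemma is the absorbing device. For a finite set $E$ let $c(E)=1+\sum_{i\in E}2^i$. This is a bijection from the finite sets onto the positive integers, and finite sets are presented to algorithms through $c$. Suppose that each $E$ in some class comes with sets $B(E,m)\subseteq I_m$ that become small as $m$ grows. The union over all $E$ need not be small: for $B(\{x\},m)=\{x\}\cap I_m$ it is all of $I_m$. The remedy is to admit $E$ only once its sets are small compared with its code.

\begin{lemma}\label{lem:absorb}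
Let $\mathcal E$ be a decidable class of finite sets and let $(E,m)\mapsto B(E,m)\subseteq I_m$ be a computable map on $\mathcal E\times\omega$ with $\lim_m|B(E,m)|/2^m=0$ for each $E\in\mathcal E$. Call $E\in\mathcal E$ \emph{mature at $m$} if $c(E)\le m$ and $|B(E,m)|/2^m\le2^{-c(E)}$. Then maturity is decidable, each $E\in\mathcal E$ is mature at almost all $m$, and
\[C=\bigcup_m\bigcup\{B(E,m):E\text{ is mature at }m\}\]
is a computable set of density $0$.
\end{lemma}

\begin{proof}
The first two claims are immediate from the hypotheses. The set $C\cap I_m$ is a union over mature sets among the $m$ sets with $c(E)\le m$, so $C$ is computable. Let $N\ge1$. The sets $E$ with $c(E)>N$ that are mature at $m$ contribute at most $\sum_{c>N}2^{-c}=2^{-N}$ to $|C\cap I_m|/2^m$, and the contribution of the at most $N$ other sets tends to $0$. So $\limsup_m|C\cap I_m|/2^m\le2^{-N}$ for all $N$, and Lemma~\ref{lem:blocks} applies.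
\end{proof}

\section{Staggered pairs and a model case}\label{sec:model}

Call a set $X$ \emph{thin} if $0\notin X$ and $|X\cap I_n|\le1$ for all $n$. Thin sets have density $0$ by Lemma~\ref{lem:blocks}. The following definition says what it means for two sets to take turns with long pauses.

\begin{definition}\label{def:staggered}
Let $\gamma\colon\omega\to\omega$ satisfy $\gamma(a)\ge a$. A number $a$ is a \emph{$\gamma$-gap} of $X$ if $X\cap[2^a,2^{\gamma(a)})=\emptyset$. Thin sets $X,Y$ are \emph{$\gamma$-staggered} if there is a sequence $a_0<a_1<\cdots$ such that for every $r$: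
\begin{enumerate}
\item[(S1)] $a_r$ is a $\gamma$-gap of both $X$ and $Y$;
\item[(S2)] at least one of $X,Y$ has no element in $[2^{a_r},2^{a_{r+1}})$.
\end{enumerate}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,1) node[left]{$X$} -- (10.5,1);
\draw (0,0) node[left]{$Y$} -- (10.5,0);
\draw[dotted] (1,1.3) -- (1,-0.3) node[below]{$a_{r-1}$};
\draw[dotted] (3,1.3) -- (3,-0.3) node[below]{$\gamma(a_{r-1})$};
\draw[dotted] (5,1.3) -- (5,-0.3) node[below]{$a_r$};
\draw[dotted] (8,1.3) -- (8,-0.3) node[below]{$\gamma(a_r)$};
\draw[dotted] (10,1.3) -- (10,-0.3) node[below]{$a_{r+1}$};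
\draw[line width=2pt] (1,1) -- (8,1);
\fill (0.5,1) circle (2.5pt);
\fill (4.5,0) circle (2.5pt);
\fill (9.5,1) circle (2.5pt);
\end{tikzpicture}
\caption{A $\gamma$-staggered pair. The horizontal coordinate is the index $n$ of the block $I_n=[2^n,2^{n+1})$, and a dot is an element of the set. Both sets pause from each $a_r$ to $\gamma(a_r)$. Here only $Y$ receives an element between $a_{r-1}$ and $a_r$, so $X$ is frozen from $a_{r-1}$ to $\gamma(a_r)$ (thick segment).}\label{fig:staggered}
\end{figure}

In the applications, $\mu(a)$ will be a point from which all relevant finite subsets of $[0,2^a)$ are mature. The next lemma assigns to each large $m$ a frozen side; see Figure~\ref{fig:staggered}.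

\begin{lemma}\label{lem:frozen}
Let $X,Y$ be $\gamma$-staggered via $(a_r)$, let $\mu\colon\omega\to\omega$ satisfy $\mu(a)\ge a$, and let $s\in\omega$. For every $m\ge\mu(a_s)$ there is $r>s$ such that $\mu(a_{r-1})\le m<\mu(a_r)$ and at least one of $X,Y$ has no element in $[2^{a_{r-1}},2^{\gamma(a_r)})$.
\end{lemma}

\begin{proof}
Since $\mu(a_r)\ge a_r\to\infty$, there is a least $r>s$ with $m<\mu(a_r)$, and then $\mu(a_{r-1})\le m$. By (S2) one of the sets has no element in $[2^{a_{r-1}},2^{a_r})$, and by (S1) it has none in $[2^{a_r},2^{\gamma(a_r)})$.
\end{proof}

Now the model case. Let $(x,m)\mapsto W(x,m)\subseteq I_m$ be a computable map, and put $W(D)=\bigcup_{x\in D}\bigcup_mW(x,m)$. Assume: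
\begin{enumerate}
\item[(W1)] $W(x,m)=\emptyset$ if $x\ge2^{m+1}$;
\item[(W2)] $W(D)$ has density $0$ whenever $D$ has density $0$.
\end{enumerate}
One example is $W(x,m)=\{x\}\cap I_m$, for which $W(D)=D\setminus\{0\}$. Another stretches the block $I_n$ with $n=\lfloor m/2\rfloor$ over $I_m$: let $W(x,m)=\{p\in I_m:\lfloor p/2^{m-n}\rfloor=x\}$. The map $p\mapsto\lfloor p/2^{m-n}\rfloor$ sends $I_m$ onto $I_n$ with fibers of size $2^{m-n}$, so $|W(D)\cap I_m|/2^m=|D\cap I_n|/2^n$, which gives (W2).

By (W1), $W(D)\cap I_m$ depends only on $D\cap[0,2^{m+1})$, so $W(D)\leqslant_TD$. If $D$ is a cover of $X$ then $W(D)$ is a cover of every subset of $W(X)$. By Lemma~\ref{lem:cover}, every subset of $W(X)$ is below $X$. Given two maps $W,W'$ of this kind and sets $X,Y$ of density $0$, the set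
\[A=W(X)\cap W'(Y)\]
is therefore below both $X$ and $Y$, and in a minimal pair it must have a computable cover.

\begin{example}\label{ex:model}
For given $W,W'$ there is a function $\gamma$ such that $A$ has a computable cover whenever $X,Y$ are $\gamma$-staggered. Apply Lemma~\ref{lem:absorb} to the class of finite thin sets, once with $B(F,m)=W(F)\cap I_m$ and once with $B'(F,m)=W'(F)\cap I_m$. The hypothesis holds by (W2), since finite sets have density $0$. We obtain computable sets $C,C'$ of density $0$. Choose $\mu(a)\ge a$ such that each of the finitely many thin sets $F\subseteq[0,2^a)$ is mature, in both senses, at all $m\ge\mu(a)$, and let $\gamma=\mu$. Let $m\ge\mu(a_0)$ and take $r$ as in Lemma~\ref{lem:frozen}. Say $X$ is the frozen set, and let $F=X\cap[0,2^{a_{r-1}})$. Two inequalities now do the work. Since $m\ge\mu(a_{r-1})$, the set $F$ is mature at $m$, so $W(F)\cap I_m\subseteq C$. Since $m+1\le\mu(a_r)=\gamma(a_r)$, we have $X\cap[0,2^{m+1})\subseteq F$, so $W(X)\cap I_m=W(F)\cap I_m$ by (W1). Hence $A\cap I_m\subseteq C$. If $Y$ is frozen, the same argument gives $A\cap I_m\subseteq C'$. So $C\cup C'\cup[0,2^{\mu(a_0)})$ is a computable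 cover of $A$.
\end{example}

One side alone cannot do this. In the first example above $W(X)=X$ for thin $X$, and $X$ will have no computable cover. There the blocks on which $C$ fails are those that meet $X$: if $x\in X\cap I_m$, then a finite set $F\ni x$ has $c(F)>2^x>m$ and is not mature at $m$.

A general reduction $A\leqslant_{\mathrm{ed}}X$ differs from the model in three ways. It need not be given by one functional. A functional that behaves well on covers of $X$ may diverge, or give $\square$ too often, on other oracles, whereas (W1) and (W2) do not refer to $X$. And the definite answers may be $1$ as well as $0$. The next three sections deal with these points.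

\section{One functional for a generic cover}\label{sec:category}

Each cover of $X$ may use its own functional to describe $A$. There are only countably many functionals, so a category argument on the space of covers yields one functional that works on a whole neighborhood. We carry out the argument directly, with finite approximations to covers.

A \emph{string} is a binary word $\sigma$ of length $2^h$ for some $h\ge0$; $h=h(\sigma)$ is its \emph{height}. We identify $\sigma$ with the subset $\{i:\sigma(i)=1\}$ of $[0,2^{h(\sigma)})$. Let $\Phi_0,\Phi_1,\dots$ be an effective list of the Turing functionals with values in $\{0,1,\square\}$. We write $\Phi^\sigma(p)\downarrow$ if the computation of $\Phi$ on input $p$ with oracle $\sigma$ halts within $2^{h(\sigma)}$ steps and queries only numbers below $2^{h(\sigma)}$; otherwise $\Phi^\sigma(p)\uparrow$. This relation is decidable. It is monotone: if $\Phi^\sigma(p)=v$ and $\tau$ extends $\sigma$, then $\Phi^\tau(p)=v$. For a set $D$ we have $\Phi^D(p)=v$ if and only if $\Phi^\sigma(p)=v$ for some string $\sigma$ that is an initial segment of $D$. Put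
\[B_m(\Phi^\sigma)=\{p\in I_m:\Phi^\sigma(p)=\square\},\qquad b_m(\Phi^\sigma)=|B_m(\Phi^\sigma)|/2^m .\]

A \emph{condition} is a pair $(\sigma,k)$ of a string and an integer with $1\le k\le2^{h(\sigma)}$. It represents the sets that begin with $\sigma$ and fill at most a fraction $1/k$ of each later block. Accordingly, $(\tau,l)\le(\sigma,k)$ means that $\tau$ extends $\sigma$, $l\ge k$, and $|\tau\cap I_i|\le2^i/k$ for $h(\sigma)\le i<h(\tau)$. We write $\tau\le(\sigma,k)$ for $(\tau,k)\le(\sigma,k)$. The order is decidable, and there are finitely many conditions of each height. A string $\sigma$ is \emph{$X$-full} if $X\cap[0,2^{h(\sigma)})\subseteq\sigma$, that is, if $\sigma$ is an initial segment of a superset of $X$. A condition $(\sigma,k)$ is $X$-full if $\sigma$ is. For $b\ge h(\sigma)$ let $\sigma[X,b]$ be the string of height $b$ that represents $\sigma\cup(X\cap[2^{h(\sigma)},2^b))$.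

\begin{lemma}\label{lem:conditions}
\begin{enumerate}
\item[(a)] The relation $\le$ on conditions is transitive, and $(\tau,l)\le(\sigma,k)$ implies $\tau\le(\sigma,k)$.
\item[(b)] If $X$ is thin, $(\sigma,k)$ is a condition and $b\ge h(\sigma)$, then $\sigma[X,b]\le(\sigma,k)$. If $\sigma$ is $X$-full, so is $\sigma[X,b]$.
\item[(c)] If $\sigma$ is $X$-full, $\tau$ extends $\sigma$, and $X\cap[2^{h(\sigma)},2^{h(\tau)})=\emptyset$, then $\tau$ is $X$-full.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(\rho,l')\le(\tau,l)\le(\sigma,k)$. For $h(\sigma)\le i<h(\tau)$ we have $\rho\cap I_i=\tau\cap I_i$, of size at most $2^i/k$; for $h(\tau)\le i<h(\rho)$ we have $|\rho\cap I_i|\le2^i/l\le2^i/k$. The second claim holds because the bound on the blocks does not involve $l$.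
(b) For $i\ge h(\sigma)$ we have $|X\cap I_i|\le1\le2^{h(\sigma)}/k\le2^i/k$. Fullness holds by the definition of $\sigma[X,b]$.
(c) $X\cap[0,2^{h(\tau)})=X\cap[0,2^{h(\sigma)})\subseteq\sigma\subseteq\tau$.
\end{proof}

Part (b) is where thinness and the bound $k\le2^{h(\sigma)}$ are used: no condition is too tight to accommodate the future elements of a thin set. Part (c) is the way in which gaps will be used.

A description has three properties: it is correct, it is total, and its $\square$-set has density $0$. Here are their counterparts for conditions.

\begin{definition}\label{def:three}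
Let $X$ be thin, $A$ a set, $\Phi$ a functional, and $(\sigma,k)$ a condition. We say that, \emph{below $(\sigma,k)$}, $\Phi$ is
\begin{itemize}
\item \emph{$X$-correct for $A$} if $\Phi^\tau(p)=A(p)$ for every $X$-full $\tau\le(\sigma,k)$ and every $p$ with $\Phi^\tau(p)\in\{0,1\}$;
\item \emph{$X$-total} if for every $X$-full condition $(\tau,l)\le(\sigma,k)$ and every $p$ there is an $X$-full $\rho\le(\tau,l)$ with $\Phi^\rho(p)\downarrow$;
\item \emph{$X$-null} if for every $X$-full condition $(\tau,l)\le(\sigma,k)$ and every $j\ge1$ there are an $X$-full condition $(\rho,l')\le(\tau,l)$ and a number $M$ such that $b_m(\Phi^\pi)<1/j$ for all $X$-full $\pi\le(\rho,l')$ and all $m\ge M$.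
\end{itemize}
\end{definition}

By Lemma~\ref{lem:conditions}(a), each property passes from $(\sigma,k)$ to every smaller condition. The empty set is thin and every string is $\emptyset$-full, so \emph{$\emptyset$-total} and \emph{$\emptyset$-null} are the same statements with all references to fullness deleted.

\begin{lemma}\label{lem:category}
Let $X$ be thin and $A\leqslant_{\mathrm{ed}}X$. Then there are $e$ and an $X$-full condition $(\sigma,k)$ such that $\Phi_e$ is $X$-correct for $A$, $X$-total and $X$-null below $(\sigma,k)$.
\end{lemma}

\begin{proof}
Suppose that for every $e$ and every $X$-full condition one of the three properties fails. We build a cover $D$ of $X$ that computes no description of $A$, contradicting Lemma~\ref{lem:cover}(b). The set $D$ is the union of the strings in a descending sequence of $X$-full conditions. Start with $(\sigma,1)$, where $\sigma$ is the string of height $0$ that represents $\emptyset$; it is $X$-full since $0\notin X$. A failure of correctness or of totality can be secured in one step. A failure of nullity only promises that many $\square$'s remain available, so it is recorded and used again at every later stage.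 Stage $s$ has three steps.

(A) Let $(\sigma,k)$ be the current condition. If $\Phi_s$ is not $X$-correct for $A$ below it, take an $X$-full $\tau\le(\sigma,k)$ and $p$ with $\Phi_s^\tau(p)=1-A(p)$ and pass to $(\tau,k)$. Otherwise, if $\Phi_s$ is not $X$-total below it, take an $X$-full $(\tau,l)\le(\sigma,k)$ and $p$ with $\Phi_s^\rho(p)\uparrow$ for all $X$-full $\rho\le(\tau,l)$, and pass to $(\tau,l)$. Otherwise $\Phi_s$ is not $X$-null below $(\sigma,k)$: there are an $X$-full $(\tau,l)\le(\sigma,k)$ and $j$ such that for every $X$-full $(\rho,l')\le(\tau,l)$ and every $M$ some $X$-full $\pi\le(\rho,l')$ and $m\ge M$ satisfy $b_m(\Phi_s^\pi)\ge1/j$. Pass to $(\tau,l)$ and record $(s,j)$.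

(B) Treat the recorded pairs $(e,j)$ in turn. The current condition $(\rho,l')$ lies below the one chosen when $(e,j)$ was recorded, so there are an $X$-full $\pi\le(\rho,l')$ and $m\ge s$ with $b_m(\Phi_e^\pi)\ge1/j$. Pass to $(\pi,l')$.

(C) If $(\rho,l)$ is current, pass to $(\rho[X,h(\rho)+1],\,l+1)$. This is a condition because $l+1\le2l\le2^{h(\rho)+1}$, and it is $X$-full and below $(\rho,l)$ by Lemma~\ref{lem:conditions}(b).

The heights tend to infinity and all strings are $X$-full, so $D\supseteq X$. If $(\sigma,k)$ occurs in the sequence then $|D\cap I_i|\le2^i/k$ for all $i\ge h(\sigma)$, and the second coordinates tend to infinity, so $D$ has density $0$. Fix $e$ and consider step (A) of stage $e$. In the first case $\Phi_e^D(p)=1-A(p)$. In the second case every later string $\rho$ of the sequence is $X$-full and satisfies $\rho\le(\tau,l)$, so $\Phi_e^\rho(p)\uparrow$; every initial segment of $D$ is extended by such a $\rho$, hence $\Phi_e^D(p)\uparrow$. In the third case, by step (B), the $\square$-set of $\Phi_e^D$ fills a fraction at least $1/j$ of $I_m$ for arbitrarily large $m$, so it does not have density $0$. In no case is $\Phi_e^D$ a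 description of $A$.
\end{proof}

The three properties still mention the infinite object $X$, which a computable procedure cannot consult. Section~\ref{sec:gaps} shows that if $X$ has long gaps, then $X$-totality and $X$-nullity can be upgraded to $\emptyset$-totality and $\emptyset$-nullity. Correctness cannot be upgraded. Let $X$ be infinite, $A=X$, and $\Phi^D=\Delta_D$. Below any condition $(\sigma,k)$, a long extension $\tau$ of $\sigma$ by zeros has $\Phi^\tau(p)=0$ for some $p\in X$ beyond $\sigma$. What replaces correctness is agreement between the two sides, as in the Turing case.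

\section{From two functionals to a computable description}\label{sec:merge}

A \emph{base} is a triple $\beta=(e,\sigma,k)$ such that $(\sigma,k)$ is a condition and $\Phi_e$ is $\emptyset$-total and $\emptyset$-null below $(\sigma,k)$. Let $\mathcal E_\beta$ be the class of finite thin sets $E\subseteq[2^{h(\sigma)},\infty)$; these are the candidates for the part of a thin set that has appeared beyond $\sigma$ so far. The class is decidable and contains $\emptyset$. For $E\in\mathcal E_\beta$ let $\sigma^E=\sigma[E,b]$ for the least $b\ge h(\sigma)$ with $E\subseteq[0,2^b)$. Then $\sigma^E$ represents $\sigma\cup E$, and $\sigma^E\le(\sigma,k)$ by Lemma~\ref{lem:conditions}(b).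

In the model case a finite set $F$ determined the sets $W(F)\cap I_m$ directly. Now we must choose, for each $E$ and $m$, an oracle string above $\sigma^E$ that answers on all of $I_m$ with few $\square$'s. A search for the best such string has no computable stopping rule. Nullity helps because it provides conditions below which \emph{every} string is good on late blocks, so it suffices to run a blind search below more and more conditions.

\begin{lemma}\label{lem:select}
There is a partial computable function $(\beta,E,m)\mapsto\rho_\beta(E,m)$, defined whenever $\beta=(e,\sigma,k)$ is a base, $E\in\mathcal E_\beta$ and $m\in\omega$, such that the strings $\rho=\rho_\beta(E,m)$ satisfy: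
\begin{enumerate}
\item[(i)] $\rho\le(\sigma^E,k)$, hence $\rho\le(\sigma,k)$ and $\sigma\cup E\subseteq\rho$;
\item[(ii)] $\Phi_e^\rho(p)\downarrow$ for all $p\in I_m$;
\item[(iii)] $\lim_mb_m(\Phi_e^{\rho_\beta(E,m)})=0$ for each $E\in\mathcal E_\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\Phi=\Phi_e$. Given $E$ and $m$, list the finitely many conditions $(\tau,l)\le(\sigma^E,k)$ with $h(\tau)\le\max\{m,h(\sigma^E)\}$; one of them is $(\sigma^E,k)$. For each of them there is $\pi\le(\tau,l)$ with $\Phi^\pi(p)\downarrow$ for all $p\in I_m$. Indeed, let $I_m=\{p_1,\dots,p_N\}$ and $\pi_0=\tau$. If $(\pi_{i-1},l)\le(\tau,l)$ is given, it lies below $(\sigma,k)$, and $\emptyset$-totality yields $\pi_i\le(\pi_{i-1},l)$ with $\Phi^{\pi_i}(p_i)\downarrow$. By monotonicity $\pi_N$ is as required. Let $\pi(\tau,l)$ be the first such string found by a search, and let $\rho_\beta(E,m)$ be the first among the strings $\pi(\tau,l)$ for which $b_m(\Phi^{\pi(\tau,l)})$ is least. Then (i) holds by Lemma~\ref{lem:conditions}(a), and (ii) holds by construction.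

For (iii) fix $E$ and $j$. By $\emptyset$-nullity applied to $(\sigma^E,k)\le(\sigma,k)$ there are $(\tau,l)\le(\sigma^E,k)$ and $M$ with $b_m(\Phi^\pi)<1/j$ for all $\pi\le(\tau,l)$ and $m\ge M$. For $m\ge\max\{M,h(\tau)\}$ the condition $(\tau,l)$ is on the list, so $b_m(\Phi^{\rho_\beta(E,m)})\le b_m(\Phi^{\pi(\tau,l)})<1/j$.
\end{proof}

For a base $\beta=(e,\sigma,k)$ apply Lemma~\ref{lem:absorb} to $\mathcal E_\beta$ and $B(E,m)=B_m(\Phi_e^{\rho_\beta(E,m)})$. We speak of sets being \emph{$\beta$-mature at $m$}, a relation decidable uniformly in $\beta$, and write $C_\beta$ for the resulting computable set of density $0$. By (ii) and the definition of $C_\beta$,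
\begin{equation}\label{eq:definite}
E\text{ is $\beta$-mature at }m\ \text{ and }\ p\in I_m\setminus C_\beta\quad\Longrightarrow\quad\Phi_e^{\rho_\beta(E,m)}(p)\in\{0,1\}.
\end{equation}
Bases $\beta=(e,\sigma,k)$ and $\beta'=(e',\sigma',k')$ are \emph{compatible} if there are no $\tau\le(\sigma,k)$, $\tau'\le(\sigma',k')$ and $p$ such that $\Phi_e^\tau(p)$ and $\Phi_{e'}^{\tau'}(p)$ are different elements of $\{0,1\}$. We say that \emph{$\beta$ sees $X$ at $m$} if some $E\in\mathcal E_\beta$ is $\beta$-mature at $m$ and $\rho_\beta(E,m)$ is $X$-full.

\begin{lemma}\label{lem:merge}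
Let $X,Y$ be thin and let $\beta=(e,\sigma,k)$, $\beta'=(e',\sigma',k')$ be compatible bases. Suppose that $\Phi_e$ is $X$-correct for $A$ below $(\sigma,k)$, that $\Phi_{e'}$ is $Y$-correct for $A$ below $(\sigma',k')$, and that for almost all $m$, $\beta$ sees $X$ at $m$ or $\beta'$ sees $Y$ at $m$. Then $A$ is effectively densely computable.
\end{lemma}

The algorithm cannot tell which side sees its set at $m$, nor through which $E$. It does not need to: outside $C_\beta\cup C_{\beta'}$ all mature sets on both sides give definite answers, and compatibility makes these answers equal.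

\begin{proof}
Write $\Phi=\Phi_e$ and $\Psi=\Phi_{e'}$. Choose $m_0$ such that for all $m\ge m_0$ the set $\emptyset$ is $\beta$-mature and $\beta'$-mature at $m$, and $\beta$ sees $X$ or $\beta'$ sees $Y$ at $m$. Let $\delta(p)=\Phi^{\rho_\beta(\emptyset,m)}(p)$ if $p\in I_m\setminus(C_\beta\cup C_{\beta'})$ with $m\ge m_0$, and $\delta(p)=\square$ for all other $p$. This function is total and computable.

Let $p\in I_m\setminus(C_\beta\cup C_{\beta'})$ with $m\ge m_0$. By \eqref{eq:definite}, $v=\Phi^{\rho_\beta(\emptyset,m)}(p)$ and $w=\Psi^{\rho_{\beta'}(\emptyset,m)}(p)$ lie in $\{0,1\}$, and $v=w$ by compatibility and Lemma~\ref{lem:select}(i). So the $\square$-set of $\delta$ is contained in $C_\beta\cup C_{\beta'}\cup[0,2^{m_0})$ and has density $0$. It remains to show that $v=A(p)$.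

Suppose that $\beta'$ sees $Y$ at $m$ through $E'$. Then $u'=\Psi^{\rho_{\beta'}(E',m)}(p)\in\{0,1\}$ by \eqref{eq:definite}. The string $\rho_{\beta'}(E',m)\le(\sigma',k')$ is $Y$-full, so $u'=A(p)$ by correctness, and $u'=v$ by compatibility. Suppose that $\beta$ sees $X$ at $m$ through $E$. For the same reasons $u=\Phi^{\rho_\beta(E,m)}(p)$ lies in $\{0,1\}$ and equals $A(p)$. Compatibility does not compare $u$ with $v$, since both come from $\Phi$, but it gives $u=w$, and $w=v$.
\end{proof}

\section{Long gaps suffice}\label{sec:gaps}

Every hypothesis of Lemma~\ref{lem:merge} that is still missing has the same shape. If it fails at height $a$, some finite string witnesses the failure, and if $X$ has no elements between $2^a$ and the end of the witness, then the witness is $X$-full and contradicts Lemma~\ref{lem:category}. Only finitely many objects have height and index at most $a$, so one function can bound all witnesses.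

Fix computable codings of tuples by numbers; ``first'' refers to these codes. Call a pair $(\beta,E)$ \emph{$a$-small} if $\beta=(e,\sigma,k)$ is a base with $e\le a$ and $h(\sigma)\le a$, and $E\in\mathcal E_\beta$ with $E\subseteq[0,2^a)$. There are finitely many $a$-small pairs, and an $a$-small pair is $a'$-small for $a'\ge a$. Let $\mu(a)$ be the least number $\ge a$ such that for every $a$-small pair $(\beta,E)$ the set $E$ is $\beta$-mature at all $m\ge\mu(a)$; it exists by Lemma~\ref{lem:absorb}. Let $\gamma(a)$ be the maximum of $a$ and the following finitely many heights, where $e,e'\le a$ and $(\sigma,k),(\sigma',k')$ range over the conditions of height exactly $a$.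
\begin{enumerate}
\item[(G1)] If $\Phi_e$ is not $\emptyset$-total below $(\sigma,k)$: the height $h(\tau)$ for the first $(\tau,l,p)$ with $(\tau,l)\le(\sigma,k)$ and $\Phi_e^\rho(p)\uparrow$ for all $\rho\le(\tau,l)$.
\item[(G2)] If $\Phi_e$ is not $\emptyset$-null below $(\sigma,k)$: the height $h(\tau)$ for the first $(\tau,l,j)$ with $(\tau,l)\le(\sigma,k)$ and $j\ge1$ such that for all $(\rho,l')\le(\tau,l)$ and $M$ there are $\pi\le(\rho,l')$ and $m\ge M$ with $b_m(\Phi_e^\pi)\ge1/j$.
\item[(G3)] For $1\le j\le a$, if there is $(\pi,m)$ with $\pi\le(\sigma,k)$, $m\ge a$ and $b_m(\Phi_e^\pi)\ge1/j$: the height $h(\pi)$ for the first such pair.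
\item[(G4)] If there is $(\tau,\tau',p)$ with $\tau\le(\sigma,k)$, $\tau'\le(\sigma',k')$ such that $\Phi_e^\tau(p),\Phi_{e'}^{\tau'}(p)$ are different elements of $\{0,1\}$: the heights $h(\tau),h(\tau')$ for the first such triple.
\item[(G5)] The heights $h(\rho_\beta(E,m))$ for all $a$-small pairs $(\beta,E)$ and all $m<\mu(a)$.
\end{enumerate}
The function $\gamma$ depends on no choice of $X$, $Y$ or $A$. It is fixed for the rest of the paper.

\begin{lemma}\label{lem:complexity}
$\gamma\leqslant_T\emptyset'''$.
\end{lemma}

\begin{proof}
Recall that a relation is $\Sigma^0_n$ ($\Pi^0_n$) if it is obtained from a decidable relation by $n$ alternating quantifiers over $\omega$ beginning with $\exists$ (with $\forall$), and that the $n$th jump of $\emptyset$ decides all $\Sigma^0_n$ and $\Pi^0_n$ relations. Being a witness in (G1) is $\Pi^0_1$, so failure of $\emptyset$-totality is $\Sigma^0_2$. Being a witness in (G2) is $\Pi^0_2$, so failure of $\emptyset$-nullity is $\Sigma^0_3$. Being a witness in (G3) or (G4) is decidable, so existence is $\Sigma^0_1$. Thus $\emptyset'''$ decides in each case whether a witness exists and, if so, finds the first one. It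 also decides which triples are bases and so lists the $a$-small pairs. For this finite list and a number $m'$, the statement that for some pair on the list and some $m\ge m'$ the computation of $\rho_\beta(E,m)$ halts and shows $E$ not to be $\beta$-mature at $m$ is $\Sigma^0_1$. Hence $\emptyset'$ finds $\mu(a)$ from the list, and the heights in (G5) are then computable.
\end{proof}

First we remove $X$ from totality and nullity. For totality one gap is enough. Nullity speaks about arbitrarily late blocks, and this is where infinitely many gaps are used.

\begin{lemma}\label{lem:remove}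
Let $X$ be a thin set with infinitely many $\gamma$-gaps. Let $\Phi_e$ be $X$-total and $X$-null below the $X$-full condition $(\sigma,k)$, and let $a\ge e,h(\sigma)$ be a $\gamma$-gap of $X$. Then $(e,\sigma[X,a],k)$ is a base.
\end{lemma}

\begin{proof}
Let $\hat\sigma=\sigma[X,a]$. By Lemma~\ref{lem:conditions}(b), $(\hat\sigma,k)$ is an $X$-full condition of height $a$ below $(\sigma,k)$. By Lemma~\ref{lem:conditions}(c), every extension of $\hat\sigma$ of height at most $\gamma(a)$ is $X$-full.

If $\Phi_e$ is not $\emptyset$-total below $(\hat\sigma,k)$, let $(\tau,l,p)$ be the first witness. By (G1), $h(\tau)\le\gamma(a)$, so $(\tau,l)\le(\sigma,k)$ is $X$-full. No $\rho\le(\tau,l)$ at all has $\Phi_e^\rho(p)\downarrow$, which contradicts $X$-totality.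

If $\Phi_e$ is not $\emptyset$-null below $(\hat\sigma,k)$, let $(\tau,l,j)$ be the first witness. By (G2), $(\tau,l)\le(\sigma,k)$ is again $X$-full. We show that $(\tau,l)$ and $j$ also witness the failure of $X$-nullity. Let $(\rho,l')\le(\tau,l)$ be $X$-full and let $M$ be given. Take a $\gamma$-gap $a'\ge e,j,M,h(\rho)$ of $X$ and let $\rho^+=\rho[X,a']$. Then $(\rho^+,l')$ is an $X$-full condition of height $a'$ below $(\rho,l')$, hence below $(\tau,l)$. By the choice of $(\tau,l,j)$ there is $(\pi,m)$ with $\pi\le(\rho^+,l')$, $m\ge a'$ and $b_m(\Phi_e^\pi)\ge1/j$. For the first such pair $h(\pi)\le\gamma(a')$ by (G3), so $\pi$ is $X$-full by Lemma~\ref{lem:conditions}(c). Also $\pi\le(\rho,l')$ and $m\ge M$. As $(\rho,l')$ and $M$ were arbitrary, $\Phi_e$ is not $X$-null below $(\sigma,k)$, a contradiction.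
\end{proof}

\begin{proposition}\label{prop:staggered}
If $X,Y$ are $\gamma$-staggered, $A\leqslant_{\mathrm{ed}}X$ and $A\leqslant_{\mathrm{ed}}Y$, then $A$ is effectively densely computable.
\end{proposition}

\begin{proof}
Let $(a_r)$ be as in Definition~\ref{def:staggered}. Lemma~\ref{lem:category} gives $e$ and an $X$-full condition $(\sigma,k)$ for $X$, and $e'$ and a $Y$-full condition $(\sigma',k')$ for $Y$. Fix $s$ with $a_s\ge e,e',h(\sigma),h(\sigma')$, and let $\hat\sigma=\sigma[X,a_s]$ and $\hat\sigma'=\sigma'[Y,a_s]$. We verify the hypotheses of Lemma~\ref{lem:merge} for $\beta=(e,\hat\sigma,k)$ and $\beta'=(e',\hat\sigma',k')$.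

\emph{Bases and correctness.} By (S1) every $a_r$ is a $\gamma$-gap of both sets, so $\beta$ and $\beta'$ are bases by Lemma~\ref{lem:remove}. Correctness passes to the smaller conditions $(\hat\sigma,k)\le(\sigma,k)$ and $(\hat\sigma',k')\le(\sigma',k')$.

\emph{Compatibility.} If it fails, let $(\tau,\tau',p)$ be the first witness. By (G4) both heights are at most $\gamma(a_s)$. Since $a_s$ is a gap of both sets, $\tau$ is $X$-full and $\tau'$ is $Y$-full by Lemma~\ref{lem:conditions}(c). Correctness gives $\Phi_e^\tau(p)=A(p)=\Phi_{e'}^{\tau'}(p)$, a contradiction.

\emph{One side sees its set.} This is the argument of Example~\ref{ex:model}, with (G5) in the role of (W1). Let $m\ge\mu(a_s)$ and take $r>s$ as in Lemma~\ref{lem:frozen}. Suppose that $X$ has no element in $[2^{a_{r-1}},2^{\gamma(a_r)})$, and let $E=X\cap[2^{a_s},2^{a_{r-1}})$. Then $E\in\mathcal E_\beta$ and the pair $(\beta,E)$ is $a_{r-1}$-small, hence also $a_r$-small. Since $m\ge\mu(a_{r-1})$, the set $E$ is $\beta$-mature at $m$. Since $m<\mu(a_r)$, the string $\rho=\rho_\beta(E,m)$ has height at most $\gamma(a_r)$ by (G5). Therefore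
\[X\cap[0,2^{h(\rho)})\subseteq X\cap[0,2^{\gamma(a_r)})=(X\cap[0,2^{a_s}))\cup E\subseteq\hat\sigma\cup E\subseteq\rho\]
by Lemma~\ref{lem:select}(i), and $\beta$ sees $X$ at $m$. If $Y$ is the frozen set, the same computation with $Y,\hat\sigma',\beta'$ shows that $\beta'$ sees $Y$ at $m$.
\end{proof}

\section{The family of minimal pairs}\label{sec:construction}

It remains to build sets that are pairwise $\gamma$-staggered and have no computable cover. These demands do not conflict: to escape from a computable set of density $0$ takes one element outside it, and that element can be chosen as large as we like. We choose one sparse sequence $x_0<x_1<\cdots$, attach its members to the nodes of the binary tree, and let $X_f$ collect the members along the branch $f$.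

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Let $\varphi_0,\varphi_1,\dots$ be an effective list of the partial computable $\{0,1\}$-valued functions. Let $\theta_0,\theta_1,\dots$ list all finite binary words, of arbitrary length $|\theta_r|$, in order of increasing length, each word once and computably. Let $a_0=0$. Given $a_r$, let $x_r$ be the least $x\ge2^{\gamma(a_r)}$ with $\varphi_{|\theta_r|}(x)=0$ if there is one, and $x_r=2^{\gamma(a_r)}$ otherwise. Let $a_{r+1}=n+1$, where $x_r\in I_n$. Then
\begin{equation}\label{eq:order}
2^{a_r}\le2^{\gamma(a_r)}\le x_r<2^{a_{r+1}}.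
\end{equation}
For $f\in2^\omega$ let $X_f=\{x_r:\theta_r\text{ is an initial segment of }f\}$.

\emph{Thinness and gaps.} By \eqref{eq:order}, $a_0<a_1<\cdots$, and $x_r$ is the only member of the sequence in $[2^{a_r},2^{a_{r+1}})$, an interval that is a union of blocks. So each $X_f$ is thin and has density $0$. Since $x_r\ge2^{\gamma(a_r)}$ and the later members are larger, each $a_r$ is a $\gamma$-gap of each $X_f$.

\emph{$X_f>_{\mathrm{ed}}\emptyset$.} Otherwise $X_f$ has a computable cover $C$ by Lemma~\ref{lem:cover}(c). Let $\varphi_i$ be the characteristic function of $C$ and let $\theta_r$ be the initial segment of $f$ of length $i$. As $C$ has density $0$, some $x\ge2^{\gamma(a_r)}$ lies outside $C$, so $\varphi_i(x_r)=0$. Then $x_r\in X_f\setminus C$, a contradiction.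

\emph{Minimality.} Let $f\neq g$. Only finitely many words are initial segments of both, so there is $r_0$ such that for $r\ge r_0$ the number $x_r$ belongs to at most one of $X_f,X_g$. Then $a_{r_0}<a_{r_0+1}<\cdots$ satisfies (S1) and (S2), and by Proposition~\ref{prop:staggered} every $A$ below both sets satisfies $A\leqslant_{\mathrm{ed}}\emptyset$. So $X_f,X_g$ form a minimal pair. In particular $X_f\neq X_g$, since otherwise $A=X_f$ would be effectively densely computable; the family has $2^{\aleph_0}$ members.

\emph{Complexity.} The oracle $\emptyset'$ decides whether a suitable $x$ exists and whether a given $x$ has $\varphi_{|\theta_r|}(x)=0$, so the sequence $(x_r)$ is computable in $\gamma\oplus\emptyset'$, hence in $\emptyset'''$ by Lemma~\ref{lem:complexity}. Since $x_r\ge2^{a_r}\ge2^r>r$, a number $x$ lies in $X_f$ if and only if $x=x_r$ for some $r<x$ such that $\theta_r$ is an initial segment of $f$. This is one procedure that computes $X_f$ from $f\oplus\emptyset'''$ for all $f$. Computable $f\neq g$ give a minimal pair computable in $\emptyset'''$.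

\emph{The uniform version.} $A\leqslant_{\mathrm{ued}}B$ implies $A\leqslant_{\mathrm{ed}}B$. If $A$ is effectively densely computable, a functional that ignores its oracle shows $A\leqslant_{\mathrm{ued}}\emptyset$. So $A\leqslant_{\mathrm{ued}}\emptyset$ and $A\leqslant_{\mathrm{ed}}\emptyset$ are equivalent. Now let $X,Y$ be a minimal pair for $\leqslant_{\mathrm{ed}}$. Then $X,Y\not\leqslant_{\mathrm{ued}}\emptyset$, and $A\leqslant_{\mathrm{ued}}X,Y$ implies $A\leqslant_{\mathrm{ed}}X,Y$, hence $A\leqslant_{\mathrm{ed}}\emptyset$ and $A\leqslant_{\mathrm{ued}}\emptyset$.
\end{proof}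

\begin{proof}[Proof of Theorem~\ref{thm:pair}]
Take $X=X_f$ and $Y=X_g$ for any $f\neq g$.
\end{proof}

\begin{remark}
Sparseness alone does not make a minimal pair. The pair $X=Y=X_f$ satisfies (S1), yet $A=X_f$ lies below both sets and is not effectively densely computable. So (S2) cannot be dropped from Proposition~\ref{prop:staggered}. It enters the proof only through Lemma~\ref{lem:frozen}, to supply the frozen side.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Dense Computability, Upper Cones, and Minimal Pairs},
\texttt{https://cta-waterloo.sciencesconf.org/data/pages/CTA2018\_Hirschfeldt.pdf}.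
\end{thebibliography}
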